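# Two topologies on weighted spaces of holomorphic functions

## 1. The guess that the two topologies agree

Take holomorphic functions on a domain and sort them by growth: $F_1\subset F_2\subset\cdots$, where $F_n$ is a Banach space of functions controlled by one weight $v_n$. The union carries two natural topologies. The first is the inductive limit topology, assembled from the Banach spaces $F_n$. It is hard to write down, because it is described only through its restrictions to the steps. The second is given by explicit weighted sup-seminorms $\sup\bar v|f|$, where $\bar v$ runs through all weights that are dominated by every $v_n$ up to a constant. The second is coarser. The natural guess is that the two agree, so that the explicit seminorms describe the inductive limit. The question is posed for all domains and all weight sequences in the paper "Weighted (LB)-spaces of holomorphic functions: $\mathcal VH(G)=\mathcal V_0H(G)$ and completeness of $\mathcal V_0H(G)$". The source records positive results for certain radial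 weights on the unit disc (Bierstedt–Bonet; Bonet–Engliš–Taskinen).

Here are the precise definitions. Throughout, $\mathbb N=\{1,2,\dots\}$ and $G\subset\mathbb C^N$ is a domain, that is, open and connected.

**Definition (steps and inductive limit).** Let $\mathcal V=(v_n)_{n\in\mathbb N}$ be a decreasing sequence of strictly positive continuous functions (weights) on $G$. Put $\|f\|_{v_n}=\sup_G v_n|f|$,
$$Hv_n(G)=\{f\in H(G):\|f\|_{v_n}<\infty\},\qquad F_n:=H(v_n)_0(G)=\{f\in H(G): v_nf\text{ vanishes at infinity on }G\}.$$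
Here $vf$ *vanishes at infinity on $G$* if for every $\varepsilon>0$ there is a compact $K\subset G$ with $v|f|<\varepsilon$ on $G\setminus K$. Both are Banach spaces under $\|\cdot\|_{v_n}$, and $F_n\subset F_{n+1}$ with continuous inclusion. Put $\mathcal V_0H(G)=\operatorname{ind}_nF_n=\bigcup_nF_n$ with the finest locally convex topology making all inclusions $F_n\to\mathcal V_0H(G)$ continuous.

"Infinity on $G$" includes finite boundary points. If $G=\mathbb C\setminus\{0\}$ and $v=1$ near $0$, then $vf$ can vanish at infinity on $G$ only if $f(z)\to0$ as $z\to0$.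

**Definition (associated weights, projective hull).** Let
$$\bar V=\{\bar v:G\to[0,\infty)\text{ upper semicontinuous}:\ C_n:=\sup_G\bar v/v_n<\infty\text{ for every }n\},$$
and $\|f\|_{\bar v}=\sup_G\bar v|f|$. The space $H\bar V_0(G)$ consists of the $f\in H(G)$ such that $\bar vf$ vanishes at infinity on $G$ for all $\bar v\in\bar V$; its topology is given by the seminorms $\|\cdot\|_{\bar v}$.

For example, if $G=\mathbb C$ and $v_n=(1+|z|)^{-n}$, then $e^{-|z|}\in\bar V$. Upper semicontinuity also allows weights that live on thin closed sets: if $\bar v$ equals $e^{-|z|}$ on the circles $|z|=1,2,3,\dots$ and $0$ elsewhere, then $\bar v\in\bar V$. A general recipe: for any $\alpha_n>0$ the function $\bar v=\inf_n\alpha_nv_n$ is upper semicontinuous, being an infimum of continuous functions, and $\bar v\le\alpha_nv_n$ for all $n$; so $\bar v\in\bar V$.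

From $\bar v\le C_nv_n$ we get, for every $f\in H(G)$ (the right side may be $\infty$),
$$\|f\|_{\bar v}\le C_n\|f\|_{v_n},\tag{1}$$
and $\bar v|f|\le C_nv_n|f|$ shows $\mathcal V_0H(G)\subset H\bar V_0(G)$ with continuous inclusion. Call *$\bar V$-topology* the topology induced on $\mathcal V_0H(G)$ by $H\bar V_0(G)$. The question is whether it equals the inductive limit topology, in other words whether $\mathcal V_0H(G)$ is a topological subspace of $H\bar V_0(G)$.

Two facts are used all the time. First, a seminorm or linear functional on $\mathcal V_0H(G)$ is continuous (for the inductive limit topology) if and only if it is bounded on the unit ball of each $F_n$. Second, $\bar V$ is closed under finite maxima, so a seminorm $p$ is $\bar V$-continuous if and only if $p\le C\|\cdot\|_{\bar v}$ for *one* $\bar v\in\bar V$ and some $C$; the same holds for functionals with $|u|$ in place of $p$. So the guess says: whenever $p$ is bounded on each unit ball, a single $\bar v$ dominates it.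

**Test 1: eventually constant sequences.** If $v_n=v_J$ for all $n\ge J$, then $\mathcal V_0H(G)=F_J$ with the norm $\|\cdot\|_{v_J}$. Moreover $v_J\in\bar V$, since $v_J\le v_n$ for all $n$. The topologies agree.

**Test 2: polynomials.** Let $G=\mathbb C$, $v_n=(1+|z|)^{-n}$. By Cauchy's estimates, $F_n$ is the space of polynomials of degree less than $n$. All steps are finite-dimensional, so *every* seminorm $p$ on $\mathcal V_0H(\mathbb C)=\mathbb C[z]$ is continuous. Put $c_j=p(z^j)$, $j\ge0$. Choose $r_0<r_1<\cdots$ tending to $\infty$ with $r_j\ge\max(1,2^{j+1}c_j)$, and let $\bar v=2^{j+1}c_jr_j^{-j}$ on $|z|=r_j$ and $\bar v=0$ off these circles. The circles are locally finite, so $\bar v$ is upper semicontinuous. For fixed $n$ and $j\ge n+1$,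
$$2^{j+1}c_jr_j^{-j}(1+r_j)^n\le r_j\cdot r_j^{-j}\cdot2^nr_j^n\le2^n,$$
so $\bar v\in\bar V$. For $f=\sum a_jz^j$, Cauchy's estimate on $|z|=r_j$ gives $c_j|a_j|\le c_jr_j^{-j}\max_{|z|=r_j}|f|\le2^{-j-1}\|f\|_{\bar v}$. Hence $p(f)\le\sum c_j|a_j|\le\|f\|_{\bar v}$. Again the topologies agree.

## 2. The partition-of-unity proof, and where holomorphy stops it

The guess has a better reason behind it: for *continuous* functions it is always true, by a short argument. Let $C(v_n)_0$ be the space of $f\in C(G)$ with $v_nf$ vanishing at infinity on $G$, and $\mathcal V_0C(G)=\operatorname{ind}_nC(v_n)_0$.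

**Proposition A.** Every continuous seminorm $p$ on $\mathcal V_0C(G)$ satisfies $p\le\|\cdot\|_{\bar v}$ for some $\bar v\in\bar V$.

*Proof.* Let $p\le c_n\|\cdot\|_{v_n}$ on $C(v_n)_0$, $\alpha_n:=2^n(1+c_n)$ and $\bar v:=\inf_n\alpha_nv_n\in\bar V$. It suffices to show that $\|f\|_{\bar v}<1$ implies $p(f)\le1$. Let $f\in C(v_N)_0$ with $\|f\|_{\bar v}<1$. The open sets $G_n=\{\alpha_nv_n|f|<1\}$ cover $G$, and $K=G\setminus G_N$ is compact because $v_Nf$ vanishes at infinity. So $K\subset\bigcup_{n\in J}G_n$ for a finite $J\subset\mathbb N\setminus\{N\}$. Choose continuous $\varphi_n:G\to[0,1]$ with compact support in $G_n$ ($n\in J$), $\sum_J\varphi_n\le1$ on $G$ and $\sum_J\varphi_n=1$ on $K$. Put $\varphi_N=1-\sum_J\varphi_n$; it vanishes on $K$. Then $f=\sum_{n\in J\cup\{N\}}\varphi_nf$, each $\varphi_nf$ lies in $C(v_n)_0$, and $\|\varphi_nf\|_{v_n}\le1/\alpha_n$. Hence $p(f)\le\sum_{n}c_n/\alpha_n\le\sum2^{-n}\le1$. $\square$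

Now let $f$ be holomorphic. The cover $(G_n)$ still exists, but the pieces $\varphi_nf$ are not holomorphic, so they do not lie in $F_n$, and the continuity of $p$ on the $F_n$ says nothing about them. This is exactly where the argument stops. The loss is real. Suppose $f(x)=1$ while $|f|$ fits under $v_n$ for large $n$ only very near $x$. A continuous bump at $x$ costs nothing away from $x$, but by the maximum principle a holomorphic piece that is large at $x$ must be large somewhere on each circle around $x$. The counterexamples below turn the maximum principle against the guess.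

## 3. Infinitely many punctures: $G=\mathbb C\setminus\mathbb N$

The first idea is to let a weight decide whether a function may be nonzero at a puncture. Near a puncture $j$, if $v_n$ is bounded below, then $f\in F_n$ must tend to $0$ at $j$. If $v_n$ decays like $|z-j|^{1/2}$, then $f\in F_n$ must still extend over $j$, but its value there is free. If we release one puncture after another, the functional $f\mapsto f(j)$ vanishes on $F_1,\dots,F_j$, so we may multiply it by an arbitrarily large constant. With finitely many punctures this is harmless, by Test 1. With infinitely many it is not.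

Let $G=\mathbb C\setminus\mathbb N$ and $w(z)=e^{-4|z|}$. Let $v_n=w$ on $G$, except that for $j<n$ and $0<|z-j|<\frac14$ we put $v_n(z)=w(z)(4|z-j|)^{1/2}$. The $v_n$ are continuous (the extra factor is $1$ on $|z-j|=\frac14$), strictly positive, decreasing in $n$, and $v_1=w$.

**Theorem 1.** For this $\mathcal V$, $\mathcal V_0H(G)$ is not a topological subspace of $H\bar V_0(G)$. There is even $u\in(\mathcal V_0H(G))'$ which is not $\bar V$-continuous. Moreover the $\bar V$-topology on $\mathcal V_0H(G)$ is given by the norm $\|f\|_w=\sup w|f|$.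

**Step 1. Identify the steps.** We need to know exactly which functions lie in $F_n$. The claim is
$$F_n=\{f\text{ entire}:\ wf\to0\text{ at }\infty,\ f(j)=0\text{ for all }j\ge n\}.$$
Let $f\in F_n$. Near $j\ge n$ we have $v_n=w$, so $f(z)\to0$ as $z\to j$; the singularity is removable and $f(j)=0$. Near $j<n$ we get $|z-j|^{1/2}f(z)\to0$, so $(z-j)f(z)\to0$ and $j$ is removable. Thus $f$ is entire, and since $v_n=w$ outside finitely many discs, $wf\to0$ at $\infty$. Conversely, for such an entire $f$ the function $v_nf$ extends continuously to $\mathbb C$ with value $0$ on $\mathbb N$: at $j\ge n$ because $f(j)=0$, at $j<n$ because $v_n\to0$. It tends to $0$ at $\infty$ because $v_n\le w$. So $\{v_n|f|\ge\varepsilon\}$ is compact in $\mathbb C$ and misses $\mathbb N$; hence it is compact in $G$, and $f\in F_n$.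

**Step 2. Functions that see one puncture.** We need $f_j$ with value $1$ at $j$ and $0$ at the other punctures. Put
$$f_j(z)=(-1)^j\frac{\sin\pi z}{\pi(z-j)}.$$
Since $|\sin\pi z|\le e^{\pi|z|}$ and $\pi<4$, we have $wf_j\to0$ at $\infty$. Also $f_j(j)=1$ and $f_j(k)=0$ for $k\in\mathbb N\setminus\{j\}$. So $f_j\in F_{j+1}$ and $\|f_j\|_{v_1}=\|f_j\|_w<\infty$.

**Step 3. The functional.** This step builds $u$ and shows it is continuous but not $\bar V$-continuous. Put
$$u(f)=\sum_ja_jf(j),\qquad a_j:=j\|f_j\|_{v_1}.$$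
On $F_n$ only $j<n$ contribute. By the maximum principle on $|z-j|\le\frac14$, and since $v_n=w$ on the boundary circle, $|f(j)|\le\|f\|_{v_n}/\min_{|z-j|=1/4}w$. So $u$ is continuous on each $F_n$, that is, $u\in(\mathcal V_0H(G))'$. If $u$ were $\bar V$-continuous, (1) with $n=1$ would give $|u(f)|\le C\|f\|_{\bar v}\le CC_1\|f\|_{v_1}$ on $\mathcal V_0H(G)$. But $u(f_j)=j\|f_j\|_{v_1}$ with $\|f_j\|_{v_1}\ne0$, so $j\le CC_1$ for all $j$, a contradiction.

**Step 4. The $\bar V$-topology is a norm topology.** By (1), $\|\cdot\|_{\bar v}\le C_1\|\cdot\|_w$ for every $\bar v\in\bar V$. For the converse we exhibit one weight. Let $\bar v_0=w$ on the closed set $\{z:|z-j|\ge\frac14\ \forall j\in\mathbb N\}$ and $\bar v_0=0$ elsewhere in $G$. It is upper semicontinuous and $\bar v_0\le v_n$ for all $n$, so $\bar v_0\in\bar V$. If $|z-j|<\frac14$, the maximum principle gives $z'$ with $|z'-j|=\frac14$ and $|f(z)|\le|f(z')|$. Since $|z-z'|\le\frac12$, $w(z)\le e^2w(z')$. Hence $\|f\|_w\le e^2\|f\|_{\bar v_0}$. $\square$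

## 4. Circles instead of punctures: a counterexample on every domain

On $G=\mathbb C$ there are no punctures, and no $F_n$ can be forced to vanish at a point by its behavior at a boundary point. The quantitative substitute is to make the values at $x_l$ *small*: if $U_n=1/v_n$ is tiny on a circle around $x_l$, then functions in the unit ball of $F_n$ are tiny at $x_l$. Later steps release the circle by making $U_n$ huge near it. After the release a weight $\bar v\in\bar V$ sees almost nothing on the circle, because $\bar v\le C_n/U_n$. The constants $C_n$ of an unknown $\bar v$ cannot be foreseen, so we use two parameters: $m$, the index at which the circle is released, and $s$, the height to which it is released. One point $x_l$ is spent on each pair $(m,s)$.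

**Theorem 2.** Let $G\subset\mathbb C^N$ be any domain, $N\ge1$. There is a decreasing sequence $\mathcal V$ of strictly positive continuous weights on $G$ such that $\mathcal V_0H(G)$ is not a topological subspace of $H\bar V_0(G)$.

**Step 1. Interpolating functions.** We want points $x_l$ leaving every compact set and $f_l\in H(G)$ with $f_l(x_{l'})=\delta_{ll'}$ and $\sum|f_l|$ convergent. There is an unbounded $h\in H(G)$. If $G$ is unbounded, some coordinate is. If $G$ is bounded, let $\zeta\in\overline G$ maximize $\operatorname{Re}z_1$ over $\overline G$. As $G$ is open, $\operatorname{Re}z_1<\operatorname{Re}\zeta_1$ on $G$, so $h=1/(z_1-\zeta_1)$ is holomorphic on $G$, and it is unbounded because $\zeta\in\overline G$.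

Choose $x_l\in G$ such that $w_l:=h(x_l)$ satisfy $|w_1|\ge2$ and $|w_{l+1}|\ge|w_l|+2$. Let $P$ be entire with simple zeros exactly at the $w_l$ (Weierstrass), and put
$$\varphi_l(w)=\frac{P(w)}{P'(w_l)(w-w_l)}\Big(\frac w{w_l}\Big)^{\nu_l},\qquad f_l=\varphi_l\circ h .$$
Here $\nu_l\in\mathbb N$ is so large that $|\varphi_l|\le2^{-l}$ on $|w|\le|w_l|-1$, which is possible since there $|w/w_l|\le1-1/|w_l|<1$. Then $f_l(x_{l'})=\delta_{ll'}$. On a compact set $|h|\le M$, and $|f_l|\le2^{-l}$ as soon as $|w_l|\ge M+1$. So $S:=\sum_l|f_l|$ converges locally uniformly, $S$ is continuous, and $S(x_l)=1$.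

**Step 2. Disjoint balls.** Around each $x_l$ we need a ball on which all $f_{l'}$ with $l'\ne l$ are very small. Let $l\mapsto(m(l),s(l))$ be a bijection $\mathbb N\to\mathbb N^2$ and $t_l:=l\,m(l)$. Choose $r_l>0$ so small that the closed ball $D_l$ of radius $2r_l$ about $x_l$ lies in $G$, $h(D_l)\subset\{|w-w_l|<\frac12\}$, and
$$S\le2,\qquad\sum_{l'\ne l}|f_{l'}|\le\frac1{l\,t_l}\qquad\text{on }D_l.\tag{2}$$
This is possible because $\sum_{l'\ne l}|f_{l'}|$ is continuous and vanishes at $x_l$. The $D_l$ are disjoint since the discs $|w-w_l|<\frac12$ are. Each compact subset of $G$ meets only finitely many $D_l$, because $h$ is bounded on it.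

Let $D_l'$ be the concentric closed ball of radius $\frac32r_l$, and let $\mathcal C_l=\{x_l+r_le^{i\theta}e_1\}$ be a circle in the first coordinate direction. Choose continuous functions $G\to[0,1]$ as follows:

- $\beta_l=1$ on $\mathcal C_l$, with compact support in $\operatorname{int}D_l'\setminus\{x_l\}$;
- $\chi_l=1$ on $\operatorname{supp}\beta_l$, with compact support in $\operatorname{int}D_l'\setminus\{x_l\}$;
- $\kappa=0$ on $\bigcup D'_l$ and $\kappa=1$ off $\bigcup\operatorname{int}D_l$; for instance $\kappa(z)=\min(1,\max(0,2|z-x_l|/r_l-3))$ on $D_l$ and $\kappa=1$ elsewhere.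

Finally let $\varrho:G\to[1,\infty)$ be continuous with all sets $\{\varrho\le c\}$ compact.

**Step 3. The weights.** Put $W:=(1+S)(1+\kappa\varrho)\ge1$ and
$$U_n:=W-\sum_l\beta_l\Big(W-\frac1{t_l}\Big)+\sum_{l:\,m(l)<n}s(l)\chi_l,\qquad v_n:=\frac1{U_n}.$$
The sums are locally finite, so $U_n$ is continuous, and it increases with $n$. On $D_l$ only $\beta_l$ and $\chi_l$ are active, and $(1-\beta_l)W+\beta_l/t_l\ge1/t_l$ since $W\ge1\ge1/t_l$. Hence
$$U_n\ge\frac1{t_l}\ \text{ on }D_l,\qquad U_n\ge W\ \text{ off }\bigcup_l\operatorname{supp}\beta_l.\tag{3}$$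
In particular $U_n>0$, so the $v_n$ are strictly positive, continuous and decreasing.

**Step 4. $f_i\in F_n$ for all $i,n$.** The test functions must belong to the space. Off $\bigcup D_l$ we have $\kappa=1$, so by (3) $v_n|f_i|\le S/W\le1/\varrho$. On $D_l$ with $l\ne i$, (2) and (3) give $v_n|f_i|\le t_l/(l\,t_l)=1/l$. So for $\varepsilon>0$ the set $\{v_n|f_i|\ge\varepsilon\}$ lies in the compact set $\{\varrho\le1/\varepsilon\}\cup D_i\cup\bigcup_{l\le1/\varepsilon}D_l$.

**Step 5. A continuous seminorm.** Let $p(f):=\sup_lm(l)|f(x_l)|$. We show $p\le2n$ on the unit ball of $F_n$. Let $f\in F_n$, $|f|\le U_n$.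

If $n\le m(l)$, then on $\mathcal C_l$ we have $\beta_l=1$ and $\chi_l$ has not been added, so $U_n=1/t_l$ there. The maximum principle on the disc $\{x_l+\zeta e_1:|\zeta|\le r_l\}\subset D_l$ gives $m(l)|f(x_l)|\le m(l)/t_l=1/l\le1$.

If $n>m(l)$, then $\beta_l(x_l)=\chi_l(x_l)=\kappa(x_l)=0$, so $U_n(x_l)=W(x_l)=1+S(x_l)=2$, and $m(l)|f(x_l)|\le2m(l)\le2n$.

So $p$ is finite and is a continuous seminorm on $\mathcal V_0H(G)$.

**Step 6. $p$ is not $\bar V$-continuous.** Let $\bar v\in\bar V$ with constants $C_n$, so $\bar v\le C_n/U_n$. Fix $l$ and write $(m,s)=(m(l),s(l))$. We estimate $\bar v|f_l|$ on three sets.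

- Off $\bigcup_{l'}\operatorname{supp}\beta_{l'}$: $\bar v|f_l|\le C_1|f_l|/U_1\le C_1S/W\le C_1$.
- On $\operatorname{supp}\beta_{l'}$, $l'\ne l$: by (2), $|f_l|\le1/t_{l'}\le U_1$, so $\bar v|f_l|\le C_1$.
- On $\operatorname{supp}\beta_l$: $|f_l|\le S\le2$. There $\chi_l=1$ and $m(l)=m<m+1$, so $U_{m+1}\ge s$ and $\bar v|f_l|\le2C_{m+1}/s$.

Given any $m$, choose $s\ge2C_{m+1}$ and the $l$ that belongs to $(m,s)$. Then $\|f_l\|_{\bar v}\le\max(C_1,1)$, while $p(f_l)\ge m|f_l(x_l)|=m$. Hence $p\le C\|\cdot\|_{\bar v}$ fails for every $C$. As $\bar v\in\bar V$ was arbitrary, $p$ is not $\bar V$-continuous. $\square$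

## 5. When can the dual spaces differ? A lemma with escaping measures

Theorem 1 separates the topologies by a functional, Theorem 2 only by a seminorm. In one variable one can say exactly when a functional can do it.

**Theorem 3.** Let $G\subset\mathbb C$ be a domain, $\hat{\mathbb C}=\mathbb C\cup\{\infty\}$.

1. If $\hat{\mathbb C}\setminus G$ is infinite, there is $\mathcal V$ on $G$ such that some $u\in(\mathcal V_0H(G))'$ is not $\bar V$-continuous.
2. If $\hat{\mathbb C}\setminus G$ is finite (e.g. $G=\mathbb C$), then for every $\mathcal V$ all $u\in(\mathcal V_0H(G))'$ are $\bar V$-continuous.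

So for $G=\mathbb C$ or $\mathbb C\setminus\{\text{finite set}\}$ the two topologies always have the same dual, although by Theorem 2 they may differ. On all other plane domains even the duals may differ.

From here on $N=1$, $dA$ is area measure, $\bar\partial=\partial/\partial\bar z$, $\partial=\partial/\partial z$, $D(z,r)$ is the open disc. For real $f$, $|\partial f|=|\bar\partial f|=\frac12|\nabla f|$. We use freely: $\int\bar\partial\psi\,dA=0$ for $\psi\in C_c^\infty$; the Cauchy–Pompeiu formula $\psi(b)=-\frac1\pi\int\frac{\bar\partial\psi(z)}{z-b}dA(z)$ for $\psi\in C_c^\infty(\mathbb C)$, equivalently $\bar\partial\frac1{\pi(z-b)}=\delta_b$; and Weyl's lemma, that a distribution with $\bar\partial T=0$ is a holomorphic function. A *complex Radon measure* $\mu$ on $G$ has $|\mu|$ finite on compact sets; its total mass may be infinite.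

The mechanism of Theorem 1 was: functionals $u_j$ that vanish on $F_1,\dots,F_j$, and functions $f_j$ of finite $v_1$-norm with $u_j(f_j)\ne0$. A functional vanishes on $F_n$ if it can be represented by measures $\sigma_{jk}$ that escape to the boundary as $k\to\infty$ while $\int U_n\,d|\sigma_{jk}|$ stays bounded. The next lemma builds the weights from such data.

**Lemma 4.** Let $f_i\in H(G)$, and let $\mu_j,\sigma_{jk}$ $(i,j,k\in\mathbb N)$ be complex Radon measures on $G$ with

- (i) $\operatorname{supp}\sigma_{jk}$ compact; for every $j$ and compact $K\subset G$, $K\cap\operatorname{supp}\sigma_{jk}=\emptyset$ for large $k$;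
- (ii) $\int|f_i|\,d|\mu_j|<\infty$ for all $i,j$;
- (iii) $\lim_k\int f\,d\sigma_{jk}=\int f\,d\mu_j$ for all $f\in H(G)$ with $\int|f|\,d|\mu_j|<\infty$;
- (iv) $\sup_k\int|f_j|\,d|\sigma_{jk}|<\infty$, and $\lim_k\int|f_i|\,d|\sigma_{jk}|=0$ for $i\ne j$;
- (v) $\int f_j\,d\mu_j\ne0$.

Then there are $\mathcal V$ on $G$ and $u\in(\mathcal V_0H(G))'$ that is not $\bar V$-continuous.

*Proof.* Let $\emptyset=K_0\subset K_1\subset K_2\subset\cdots$ be a compact exhaustion of $G$ with $K_m\subset\operatorname{int}K_{m+1}$. By (i) and (iv), $\sup_k\int|f_i|\,d|\sigma_{jk}|<\infty$ for *all* $i,j$.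

**Step 1. Coefficients $c_i$.** We want $\sum c_i|f_i|$ to be continuous and integrable. Choose $c_i>0$ with $c_i\max_{K_i}|f_i|\le2^{-i}$ and $c_i\big(\int|f_i|d|\mu_j|+\sup_k\int|f_i|d|\sigma_{jk}|\big)\le2^{-i}$ for all $j\le i$. Then $\sum_ic_i|f_i|$ converges locally uniformly. For each $j$ its integrals against $|\mu_j|$ and, uniformly in $k$, against $|\sigma_{jk}|$ are finite: the terms $i\ge j$ add up to at most $1$, the finitely many others are finite.

**Step 2. A small positive function $\delta$.** It will guarantee $U_n>0$. We want $\delta>0$ continuous with $\int\delta\,d|\mu_j|<\infty$ and $\sup_k\int\delta\,d|\sigma_{jk}|<\infty$ for all $j$. Put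
$$b_m=2^{-m}\Big(1+\sum_{j\le m}\Big(|\mu_j|(K_m)+\sum_k|\sigma_{jk}|(K_m)\Big)\Big)^{-1}.$$
The sums over $k$ are finite by (i), and $b_m$ strictly decreases to $0$. Let $\theta_m:G\to[0,1]$ be continuous, $1$ on $K_m$ and $0$ off $\operatorname{int}K_{m+1}$, and $\delta=\sum_{m\ge1}(b_{m+1}-b_{m+2})\theta_m$. The series converges uniformly, so $\delta$ is continuous. On $K_l\setminus K_{l-1}$ the terms with $m\le l-2$ vanish and those with $m\ge l$ have $\theta_m=1$, so $0<b_{l+1}\le\delta\le b_l$ there. For $m\ge j$ we get $\int_{K_m\setminus K_{m-1}}\delta\,d|\mu_j|\le2^{-m}$ and likewise for every $\sigma_{jk}$. On $K_j$ we have $\delta\le1$, $|\mu_j|(K_j)<\infty$, and only finitely many $\sigma_{jk}$ charge $K_j$. This gives the required bounds.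

**Step 3. A growing factor $h$.** It will force $f_i\in F_n$ for $n>i$. We want $h:G\to[1,\infty)$ continuous, tending to $\infty$ at infinity on $G$, with $\int h|f_i|d|\mu_j|<\infty$ for all $i,j$ and $\sup_k\int h|f_i|d|\sigma_{jk}|<\infty$ for $i\ne j$. Choose $s_1<s_2<\cdots$ such that for $i,j\le m$
$$\int_{G\setminus K_{s_m}}|f_i|\,d|\mu_j|\le2^{-m},\quad\text{and, if }i\ne j,\quad\int_{G\setminus K_{s_m}}|f_i|\,d|\sigma_{jk}|\le2^{-m}\text{ for all }k.$$
The first is possible by (ii). In the second, (iv) takes care of all large $k$ whatever $s_m$ is, and for the remaining finitely many $k$ take $K_{s_m}\supset\operatorname{supp}\sigma_{jk}$. Let $\chi_m:G\to[0,1]$ be continuous, $0$ on $K_{s_m}$, $1$ off $K_{s_m+1}$, and $h=1+\sum_m\chi_m$, a locally finite sum. Off $K_{s_m+1}$ we have $h\ge1+m$. Since $\int h|f_i|d|\mu_j|\le\int|f_i|d|\mu_j|+\sum_m\int_{G\setminus K_{s_m}}|f_i|d|\mu_j|$ and the terms with $m\ge\max(i,j)$ are at most $2^{-m}$, the integral is finite; the same computation, uniform in $k$, works for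 $\sigma_{jk}$ with $i\ne j$.

**Step 4. The weights.** Put
$$U_n=\delta+\sum_ic_i|f_i|+h\sum_{i<n}|f_i|,\qquad v_n=1/U_n .$$
These are continuous, positive, and $U_n$ increases. We have $\|f_i\|_{v_1}\le1/c_i$. For $n>i$, $v_n|f_i|\le1/h$, so $f_i\in F_n$. By Steps 1–3, $\int U_n\,d|\mu_j|<\infty$ for all $n,j$. If $n\le j$, only indices $i<n\le j$ occur in the last sum, so $i\ne j$ there and
$$B_{nj}:=\sup_k\int U_n\,d|\sigma_{jk}|<\infty\qquad(n\le j).$$

**Step 5. The functional.** Let $u_j(f)=\int f\,d\mu_j$. It is continuous on every $F_n$, since $|f|\le\|f\|_{v_n}U_n$. If $n\le j$ and $f\in F_n$, then by (iii) and (i)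
$$|u_j(f)|=\lim_k\Big|\int f\,d\sigma_{jk}\Big|\le\limsup_kB_{nj}\sup_{\operatorname{supp}\sigma_{jk}}v_n|f|=0 .$$
So for any scalars $a_j$ the sum $u=\sum_ja_ju_j$ is finite on each $F_n$, and $u\in(\mathcal V_0H(G))'$. As $f_i\in F_{i+1}$, $u(f_i)=\sum_{j\le i}a_ju_j(f_i)$, and $u_i(f_i)\ne0$ by (v). Choose $a_1,a_2,\dots$ recursively with $|u(f_i)|\ge i(1+\|f_i\|_{v_1})$. If $u$ were $\bar V$-continuous, (1) would give $|u(f_i)|\le CC_1\|f_i\|_{v_1}$ for all $i$, a contradiction. $\square$

For part 1 of Theorem 3 let $B=\mathbb C\setminus G$, an infinite closed set, and let $\mathcal H^1$ be one-dimensional Hausdorff measure. We must produce the data of Lemma 4.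

## 6. Complements of length zero: $\mathcal H^1(B)=0$

If $b_j$ is an isolated point of $B$, the natural choice is $f_j=1/(z-b_j)$ and $u_j=$ residue at $b_j$. The residue can be written with a cut-off $\eta$ that is $1$ near $b_j$ and has its support close to $b_j$: by Stokes, $-\frac1\pi\int f\,\bar\partial\eta\,dA=\operatorname{Res}_{b_j}f$. If $\eta$ lives at scale $\rho$, then $\int|\bar\partial\eta|\,dA\approx\rho$ is small, but $\int|\bar\partial\eta|/|z-b_j|\,dA$ is only bounded. This is exactly (iv). When $\mathcal H^1(B)=0$ the same works with $b_j$ replaced by a piece $B_j$ of $B$.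

**Step 1. Isolate pieces of $B$.** Choose distinct $b_j\in B$ converging in $\hat{\mathbb C}$ to a point different from all $b_j$. Then $\inf_{i\ne j}|b_i-b_j|>0$ for each $j$, and discs $\Delta_j=D(b_j,R_j)$ with $R_j<\frac13\inf_{i\ne j}|b_i-b_j|$ have pairwise disjoint closures. Since $z\mapsto|z-b_j|$ is 1-Lipschitz, $\{|z-b_j|:z\in B\}$ is a null set in $\mathbb R$, so $R_j$ can be chosen with $\partial\Delta_j\cap B=\emptyset$. Then $B_j:=B\cap\Delta_j$ is compact. Put $f_i=1/(z-b_i)\in H(G)$ and fix $\rho_{jk}\downarrow0$ ($k\to\infty$) with $3\rho_{jk}<\operatorname{dist}(B_j,\partial\Delta_j)$.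

**Step 2. Cheap cut-offs around $B_j$.** Write $\rho=\rho_{jk}$. As $\mathcal H^1(B)=0$, the compact set $B_j\setminus D(b_j,\rho)$ is covered by finitely many discs $D(c_i,s_i)$ with $c_i\in B_j\setminus D(b_j,\rho)$, $s_i\le\rho/8$, $\sum s_i\le\rho$: cover by sets whose diameters have a small sum, enclose each in a slightly larger disc centered at one of its points, and use compactness. Let $\chi_0\in C_c^\infty(D(b_j,2\rho))$ with $\chi_0=1$ on $D(b_j,\rho)$ and $|\nabla\chi_0|\le3/\rho$. Let $\chi_i\in C_c^\infty(D(c_i,2s_i))$ with $\chi_i=1$ on $D(c_i,s_i)$ and $|\nabla\chi_i|\le3/s_i$; all values lie in $[0,1]$. Put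
$$\eta_{jk}=1-(1-\chi_0)\prod_i(1-\chi_i).$$
Then $\eta_{jk}=1$ near $B_j$, and $\operatorname{supp}\eta_{jk}$ lies in the $3\rho$-neighborhood of $B_j$, hence in $\Delta_j$. By the product rule $|\bar\partial\eta_{jk}|\le\sum_{i\ge0}|\bar\partial\chi_i|$. We have $\int|\bar\partial\chi_0|dA\le\frac3{2\rho}\pi(2\rho)^2=6\pi\rho$ and $\int|\bar\partial\chi_i|dA\le6\pi s_i$. Moreover $|z-b_j|\ge\rho$ where $\bar\partial\chi_0\ne0$, and $|z-b_j|\ge\rho-2s_i\ge\rho/2$ on $D(c_i,2s_i)$. Therefore
$$\int|\bar\partial\eta_{jk}|\,dA\le6\pi\Big(\rho+\sum s_i\Big)\le12\pi\rho_{jk},\qquad\int\frac{|\bar\partial\eta_{jk}|}{|z-b_j|}\,dA\le6\pi+12\pi\sum\frac{s_i}\rho\le18\pi .$$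

**Step 3. Check Lemma 4.** Let $\sigma_{jk}=-\frac1\pi\bar\partial\eta_{jk}\,dA$ and $\mu_j=\sigma_{j1}$. Near $B_j$ we have $\eta_{jk}=1$, and near the rest of $B$ we have $\eta_{jk}=0$, so the supports are compact in $G$.

- (i) holds since a compact $K\subset G$ has positive distance from $B_j$ and $\rho_{jk}\to0$.
- (ii) holds since $\mu_j$ has compact support in $G$.
- (iii): $\eta_{jk}-\eta_{j1}\in C_c^\infty(G)$, so $\int f\,d\sigma_{jk}=\int f\,d\mu_j$ for all $f\in H(G)$.
- (iv): $\int|f_j|d|\sigma_{jk}|\le18$. For $i\ne j$, $f_i$ is bounded on $\Delta_j$, so $\int|f_i|d|\sigma_{jk}|\to0$.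
- (v): by Cauchy–Pompeiu, $\int f_j\,d\mu_j=\eta_{j1}(b_j)=1$.

Lemma 4 proves part 1 of Theorem 3 in this case.

## 7. Complements of positive length: Green functions and point masses

Suppose now $\mathcal H^1(B)>0$. The previous construction breaks at (iv). Take $B=[0,1]$. If $\eta\in C_c^\infty(D(0,2))$ is real and $1$ near $[0,1]$, then for each $x\in[0,1]$ the integral of $|\partial_y\eta|$ along the vertical line is at least $2$. So $\int|\bar\partial\eta|dA\ge\frac12\cdot2=1$, and for $b\in[0,1]$, $\int\frac{|\bar\partial\eta|}{|z-b|}dA\ge\frac13$: the integrals of $f_i$, $i\ne j$, do not tend to $0$.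

The way around has two parts. First, use cut-offs $\theta_k$ along level sets of Green functions $g_n$ that increase to the Green function $g$ of $G$. The products $\partial g\,\bar\partial\theta_k$ then have bounded mass and converge to a measure $m$ on the boundary without atoms. Localizing with smooth bumps $\eta_j$ of disjoint supports, the functions $\eta_j\partial g$ would satisfy (iv) perfectly. They are not holomorphic, but $\bar\partial(\eta_j\partial g)=\bar\partial\eta_j\,\partial g$ is integrable. Second, replace this density by nearby point masses. The error is small near the boundary, and the result is a *meromorphic* function, whose poles are removed by multiplying with one $\Psi\in H(G)$.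

**Step 1. The Green function has finite energy away from its pole.** This step constructs $g$ and bounds $\partial(g-g_n)$ in $L^2$. By Frostman's lemma (e.g. Mattila, *Geometry of Sets and Measures in Euclidean Spaces*, Thm 8.8) there are a compact $E\subset B$ and a probability measure $\lambda$ on $E$ with $\lambda(D(z,r))\le C_0r$ for all $z,r$. Hence
$$\int\log^+\frac1{|z-\zeta|}\,d\lambda(\zeta)=\int_0^1\lambda(D(z,r))\frac{dr}r\le C_0 .$$
Fix $z_0\in G$ and put $s(z)=\int\log\frac{|z-\zeta|}{|z-z_0|}\,d\lambda(\zeta)$. It is harmonic on $G\setminus\{z_0\}$, has a logarithmic pole at $z_0$, and tends to $0$ at $\infty$. For $|z-z_0|\le M$ we have $s\ge-C_0-\log^+M$. So $s\ge-C'$ on $G\setminus\{z_0\}$.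

Let $\Omega_n\Subset\Omega_{n+1}$ be smoothly bounded domains exhausting $G$, $z_0\in\Omega_1$ (components containing $z_0$ of sublevel sets, at regular values, of a smooth exhaustion function). Let $g_n$ be the Green function of $\Omega_n$ with pole $z_0$, extended by $0$, so $g_n=\log\frac1{|z-z_0|}+\gamma_n+o(1)$ at $z_0$. By the maximum principle $g_n\le g_{n+1}$ and $g_n\le s+C'$ on $\Omega_n$. So $\gamma_n$ increases to a finite limit $\gamma$. On $\Omega_k$ the functions $g_n-g_k$ ($n\ge k$) are harmonic, increasing in $n$, with values $\gamma_n-\gamma_k$ at $z_0$. By Harnack's theorem they converge locally uniformly. Hence $g_n\uparrow g$ locally uniformly on $G\setminus\{z_0\}$, $g>0$ is harmonic there, and $g-\log\frac1{|z-z_0|}$ is harmonic near $z_0$.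

For $m>n$ let $d=g_m-g_n$, harmonic in $\Omega_n$ and equal to $g_m$ on $\Omega_m\setminus\Omega_n$. Let $\nu$ be the outer normal of $\Omega_n$ and $\omega_n=-\frac1{2\pi}\partial_\nu g_n\,ds$ the harmonic measure of $\Omega_n$ at $z_0$. Green's formula on $\Omega_n$ (where $g_n=0$ on the boundary) and on $\Omega_m\setminus\overline{\Omega_n}$ (where $g_m=0$ on $\partial\Omega_m$) gives
$$\int|\nabla d|^2dA=\oint_{\partial\Omega_n}g_m(\partial_\nu g_m-\partial_\nu g_n)\,ds-\oint_{\partial\Omega_n}g_m\,\partial_\nu g_m\,ds=2\pi\int g_m\,d\omega_n=2\pi d(z_0)=2\pi(\gamma_m-\gamma_n).$$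
Letting $m\to\infty$, Fatou's lemma and $|\partial f|^2=\frac14|\nabla f|^2$ give
$$\int_G|\partial(g-g_n)|^2dA\le\frac\pi2(\gamma-\gamma_n).\tag{4}$$
Since $\partial g_1$ is bounded with bounded support off $D(z_0,r)$, also $\partial g\in L^2(G\setminus D(z_0,r))$ for every small $r>0$.

**Step 2. Cut-offs along level sets.** This step produces $\theta_k$ with $\int|\partial g||\bar\partial\theta_k|$ bounded. Let $\phi\in C^\infty(\mathbb R)$, $\phi=0$ on $(-\infty,1]$, $\phi=1$ on $[2,\infty)$, $0\le\phi'\le2$, and $\phi_t(x)=\phi(x/t)$, so $\phi_t'\le2/t$. Let $t_k=2^{-k}$, choose $n_k\uparrow\infty$ with $\gamma-\gamma_{n_k}\le t_k^2$, and put $\theta_k=\phi_{t_k}(g_{n_k})$ (equal to $1$ at $z_0$). Its support lies in the compact subset $\{g_{n_k}\ge t_k\}$ of $\Omega_{n_k}$, so $\theta_k\in C_c^\infty(G)$, $0\le\theta_k\le1$. On a compact $L\subset G$ some $g_{n'}$ has a positive minimum $c$, and $g_{n_k}\ge c\ge2t_k$ for large $k$; so $\theta_k=1$ on $L$ for large $k$. Consequently $T_k:=\operatorname{supp}\bar\partial\theta_k$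 leaves every compact subset of $G$; also $z_0\notin T_k$.

Write $n=n_k$, $t=t_k$. The function $\phi_t(g_n)-1$ vanishes near $z_0$ and equals $-1$ on $\partial\Omega_n$, so Green's formula gives $\int\phi_t'(g_n)|\nabla g_n|^2dA=-\oint\partial_\nu g_n\,ds=2\pi$, that is, $\int\phi_t'(g_n)|\partial g_n|^2dA=\frac\pi2$. By Cauchy–Schwarz and (4),
$$\int\phi_t'(g_n)|\partial(g-g_n)||\partial g_n|\,dA\le\Big(\frac2t\cdot\frac\pi2(\gamma-\gamma_n)\Big)^{1/2}\Big(\frac\pi2\Big)^{1/2}\le\frac\pi2\sqrt{2t_k}\to0.\tag{5}$$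
Since $\bar\partial\theta_k=\phi_t'(g_n)\bar\partial g_n$ and $|\bar\partial g_n|=|\partial g_n|$, we obtain
$$\sup_k\int|\partial g||\bar\partial\theta_k|\,dA<\infty.\tag{6}$$

**Step 3. A boundary measure without atoms.** This step finds infinitely many disjoint places where $\partial g\,\bar\partial\theta_k$ keeps mass. On $G\setminus\{z_0\}$ the function $\partial g$ is holomorphic. So for $\eta\in C_c^\infty(\mathbb C\setminus\{z_0\})$, integrating $\bar\partial(\eta\theta_k\partial g)$,
$$L_k(\eta):=\int_G\eta\,\partial g\,\bar\partial\theta_k\,dA=-\int_G\theta_k\,\bar\partial\eta\,\partial g\,dA\longrightarrow L(\eta):=-\int_G\bar\partial\eta\,\partial g\,dA,$$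
by dominated convergence ($\bar\partial\eta\,\partial g\in L^1$). Since $\partial g_n\bar\partial g_n=|\partial g_n|^2$, (5) gives $L_k(\eta)=\int\eta\,\phi_{t_k}'(g_{n_k})|\partial g_{n_k}|^2dA+o(1)$. Hence $L(\eta)\ge0$ for $\eta\ge0$, and $L(\eta)=\int\eta\,dm$ for a positive Radon measure $m$ on $\mathbb C\setminus\{z_0\}$.

For the unit disc with $z_0=0$ everything is explicit: $g=\log\frac1{|z|}$, $\partial g=-\frac1{2z}$, and Stokes gives $L(\eta)=\frac12\int_{\mathbb D}\bar\partial(\eta/z)\,dA=\frac14\int_0^{2\pi}\eta(e^{i\theta})\,d\theta$, so $m$ is $\frac\pi2$ times harmonic measure.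

*$m$ has no atoms.* Let $b\ne z_0$. For $\eta\ge0$ with $\eta(b)=1$ we have $m(\{b\})\le L(\eta)\le\|\bar\partial\eta\|_2\|\partial g\|_{L^2(\operatorname{supp}\eta\cap G)}$. Take $\eta(z)=\phi(\log|z-b|/\log\varepsilon)$, $\eta(b)=1$: it is smooth, $1$ on $|z-b|\le\varepsilon^2$, $0$ on $\varepsilon\le|z-b|$, and $\int|\nabla\eta|^2dA\le\frac4{\log^2(1/\varepsilon)}\,2\pi\log\frac1\varepsilon=\frac{8\pi}{\log(1/\varepsilon)}\to0$. The supports shrink to $b$, so the factors $\|\partial g\|$ stay bounded, and $m(\{b\})=0$.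

*$m\ne0$.* Otherwise $H:=1_G\,\partial g$, which is in $L^2_{\rm loc}(\mathbb C\setminus\{z_0\})$, satisfies $\int H\,\bar\partial\eta\,dA=0$ for all $\eta\in C_c^\infty(\mathbb C\setminus\{z_0\})$, so it is a.e. equal to a holomorphic function there. Near $z_0$, $\partial g=-\frac1{2(z-z_0)}+$ holomorphic, so $H+\frac1{2(z-z_0)}$ is entire. Thus the coefficient $a_{-1}$ of $z^{-1}$ in the Laurent expansion $\sum a_nz^n$ of $H$ at $\infty$ is $-\frac12$. But $\int_{|z|>R}|H|^2dA=2\pi\sum_n|a_n|^2\int_R^\infty r^{2n+1}dr<\infty$ by Step 1, which forces $a_{-1}=0$, a contradiction.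

So $\operatorname{supp}m$ is infinite. As in Section 6 (a sequence of distinct points of $\operatorname{supp}m$ converging in $\hat{\mathbb C}$ to a point different from all of them) choose discs $\Delta_j$ with pairwise disjoint closures not containing $z_0$ and $m(\Delta_j)>0$. Choose $\eta_j\in C_c^\infty(\Delta_j)$, $0\le\eta_j\le1$, with $L(\eta_j)>0$, and $\tilde\eta_j\in C_c^\infty(\Delta_j)$, $0\le\tilde\eta_j\le1$, $\tilde\eta_j=1$ near $\operatorname{supp}\eta_j$.

**Step 4. Replace densities by point masses.** This is the tool that will turn $\eta_i\partial g$ into a meromorphic function.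

**Lemma 5.** Let $\kappa\in C_c^\infty(G)$, $\varepsilon>0$, $L\subset\mathbb C\setminus\operatorname{supp}\kappa$ compact, $L'\subset\mathbb C$ compact. There is a finite sum $d=\sum_a\alpha_a\delta_a$ with $a\in\operatorname{supp}\kappa$ and $\sum|\alpha_a|\le\int|\kappa|dA$ such that
$$E(z):=\frac1\pi\int\frac{d(d-\kappa\,dA)(\zeta)}{z-\zeta}$$
satisfies $\bar\partial E=d-\kappa$, $|E|\le\varepsilon$ on $L$, and $\int_{L'}|E|\,dA\le\varepsilon$.

*Proof.* Divide $\mathbb C$ into half-open squares $Q$ of side $\delta$. For each $Q$ that meets $\operatorname{supp}\kappa$ put the mass $\alpha_Q=\int_Q\kappa\,dA$ at a point $a_Q\in Q\cap\operatorname{supp}\kappa$. Then $\sum|\alpha_Q|\le\int|\kappa|dA$, $\bar\partial E=d-\kappa$ by Cauchy–Pompeiu, and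
$$E(z)=\frac1\pi\sum_Q\int_Q\Big(\frac1{z-a_Q}-\frac1{z-\zeta}\Big)\kappa(\zeta)\,dA(\zeta),\qquad|a_Q-\zeta|\le\sqrt2\,\delta .$$
On $L$ the bracket is at most $\sqrt2\,\delta/\operatorname{dist}(L,\operatorname{supp}\kappa)^2$, so $E\to0$ uniformly on $L$ as $\delta\to0$. For the integral let $x=a_Q-\zeta\neq0$ and let $M$ exceed all $|z-\zeta|$ with $z\in L'$, $\zeta\in\operatorname{supp}\kappa$. Then, for $|x|<M/2$,
$$\int_{L'}\Big|\frac1{z-a_Q}-\frac1{z-\zeta}\Big|dA(z)\le\int_{|y|\le M}\frac{|x|}{|y||y-x|}dA(y)\le10\pi|x|+4\pi|x|\log\frac M{2|x|},$$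
where on $|y|<2|x|$ we bounded the integrand by $\frac1{|y-x|}+\frac1{|y|}$, and on $|y|\ge2|x|$ we used $|y-x|\ge|y|/2$. This tends to $0$ uniformly as $\delta\to0$. $\square$

**Step 5. Meromorphic functions close to $\eta_i\partial g$.** This step corrects $\eta_i\partial g$, far out in $G$, to a meromorphic function with controlled poles. Let $K_0\subset K_1\subset\cdots$ be a compact exhaustion of $G$, $K_k\subset\operatorname{int}K_{k+1}$, and $\psi_k\in C_c^\infty(\operatorname{int}K_{k+1})$, $0\le\psi_k\le1$, $\psi_k=1$ near $K_k$; so $\psi_{k-1}\le\psi_k$. Fix $i$ and put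
$$q_i:=L(\eta_i)^{-1}(1-\psi_i)\,\eta_i\,\partial g\in C^\infty(G),\qquad\rho:=\bar\partial q_i=L(\eta_i)^{-1}\big((1-\psi_i)\bar\partial\eta_i\,\partial g-\bar\partial\psi_i\,\eta_i\,\partial g\big).$$
The first term of $\rho$ is in $L^1$ by Cauchy–Schwarz, the second is smooth with compact support in $G$; so $\rho\in L^1(G)$. Also $\rho=0$ near $K_i$.

For $k\ge i$ let $\rho_k=(\psi_k-\psi_{k-1})\rho$. Since $\psi_{i-1}\rho=0$, we have $\rho=\sum_{k\ge i}\rho_k$, and $\sum_k\|\rho_k\|_1\le\|\rho\|_1$. Moreover $\operatorname{supp}\rho_k\subset\operatorname{int}K_{k+1}\setminus K_{k-1}$, as $\psi_k=\psi_{k-1}=1$ near $K_{k-1}$. Choose $\varepsilon_k>0$ with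
$$\varepsilon_k\Big(1+\int|\bar\partial\psi_{k+1}|\,dA+\max\{\sup|\bar\partial\theta_l|:T_l\cap K_{k+2}\ne\emptyset\}\Big)\le2^{-k}\tag{7}$$
(only finitely many $l$ occur; the maximum of the empty set is $0$). Put $\tau_i=0$ and, recursively for $k\ge i$, let $\kappa_k=\rho_k+\tau_k$. Let $d_k,E_k$ be given by Lemma 5 for $\kappa_k$ with $\varepsilon=\varepsilon_k$, $L=K_{k-1}\cup\operatorname{supp}\bar\partial\psi_{k+1}$, $L'=K_{k+2}$, and put $\tau_{k+1}:=E_k\,\bar\partial\psi_{k+1}$.

This is legitimate by induction: suppose $\kappa_k\in C_c^\infty(\operatorname{int}K_{k+1}\setminus K_{k-1})$, which holds for $k=i$. Since $\operatorname{supp}\bar\partial\psi_{k+1}\subset\operatorname{int}K_{k+2}\setminus K_{k+1}$, the set $L$ is disjoint from $\operatorname{supp}\kappa_k$. As $E_k$ is holomorphic off $\operatorname{supp}\kappa_k$, $\tau_{k+1}$ is smooth with compact support in $\operatorname{int}K_{k+2}\setminus K_{k+1}$. So $\kappa_{k+1}\in C_c^\infty(\operatorname{int}K_{k+2}\setminus K_k)$. By (7), $\|\tau_{k+1}\|_1\le\varepsilon_k\int|\bar\partial\psi_{k+1}|dA\le2^{-k}$.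

Put $e_i:=\sum_{k\ge i}\psi_{k+1}E_k$. As $\psi_{k+1}$ is supported in $K_{k+2}$, $\|\psi_{k+1}E_k\|_1\le\varepsilon_k\le2^{-k}$, so the series converges in $L^1(G)$. On $K_l$ we have $|E_k|\le\varepsilon_k$ for $k\ge l+1$, so it also converges locally uniformly off the points of $\bigcup\operatorname{supp}d_k$. Since $\psi_{k+1}=1$ near $\operatorname{supp}\kappa_k$,
$$\bar\partial e_i=\sum_{k\ge i}\big(d_k-\rho_k-\tau_k+\tau_{k+1}\big)=\sum_{k\ge i}d_k-\rho .$$
Hence $\hat q_i:=q_i+e_i$ satisfies $\bar\partial\hat q_i=\sum_kd_k$. We have $\operatorname{supp}d_k\cap K_{k-1}=\emptyset$, so $Z_i:=\bigcup_{k\ge i}\operatorname{supp}d_k$ is locally finite in $G$ and $Z_i\cap K_{i-1}=\emptyset$. By Weyl's lemma $\hat q_i$ is meromorphic with at most simple poles, all in $Z_i$; a mass $\alpha_a$ gives the residue $\alpha_a/\pi$. So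
$$\sum_a|\operatorname{Res}_a\hat q_i|\le\frac1\pi\sum_k\big(\|\rho_k\|_1+\|\tau_k\|_1\big)<\infty.\tag{8}$$
Because $Z_i\cap K_{i-1}=\emptyset$, the union $Z:=\bigcup_iZ_i$ is locally finite in $G$. Finally, by (7), for each $i$
$$\|e_i\|_{L^1(G)}<\infty,\qquad\int|e_i||\bar\partial\theta_l|\,dA\le\sum_{k:\,K_{k+2}\cap T_l\ne\emptyset}\sup|\bar\partial\theta_l|\,\varepsilon_k\le\sum_{k:\,K_{k+2}\cap T_l\ne\emptyset}2^{-k}\longrightarrow0\quad(l\to\infty),\tag{9}$$
since for any $k_0$ the set $T_l$ misses $K_{k_0+2}$ when $l$ is large.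

**Step 6. Check Lemma 4.** By Weierstrass' theorem take $\Psi\in H(G)$ with simple zeros exactly on $Z$. Put $f_i=\Psi\hat q_i\in H(G)$ and
$$\sigma_{jk}=\tilde\eta_j\,\bar\partial\theta_k\,\Psi^{-1}dA,\qquad\mu_j=-\bar\partial\tilde\eta_j\,\Psi^{-1}dA-\pi\sum_{a\in Z}\frac{\tilde\eta_j(a)}{\Psi'(a)}\delta_a .$$
These are complex Radon measures on $G$, as $\Psi^{-1}$ is locally integrable.

- (i) holds since $\operatorname{supp}\sigma_{jk}\subset T_k$ and $T_k$ leaves every compact set.
- (iii): for $f\in H(G)$, $\bar\partial(f/\Psi)=\pi\sum_a\frac{f(a)}{\Psi'(a)}\delta_a$. Testing with $\tilde\eta_j\theta_k\in C_c^\infty(G)$ gives $\int f\,d\sigma_{jk}=\int\theta_kf\,d\mu_j$. If $\int|f|d|\mu_j|<\infty$, dominated convergence gives (iii).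
- (ii): $q_i=0$ on $\operatorname{supp}\bar\partial\tilde\eta_j$ for all $i,j$ (for $i=j$ because $\tilde\eta_j=1$ near $\operatorname{supp}\eta_j$, for $i\ne j$ because $\Delta_i\cap\Delta_j=\emptyset$), and $f_i(a)/\Psi'(a)=\operatorname{Res}_a\hat q_i$. So $\int|f_i|d|\mu_j|\le\|\bar\partial\tilde\eta_j\|_\infty\|e_i\|_1+\pi\sum_a|\operatorname{Res}_a\hat q_i|<\infty$ by (8) and (9).
- (iv): $\int|f_i|d|\sigma_{jk}|\le\int|q_i|\tilde\eta_j|\bar\partial\theta_k|dA+\int|e_i||\bar\partial\theta_k|dA$. The last term tends to $0$ by (9). The first is $0$ for $i\ne j$. For $i=j$ it is bounded in $k$ by (6), since $|q_j|\le L(\eta_j)^{-1}|\partial g|$ on $\operatorname{supp}\eta_j$ and $q_j=0$ elsewhere.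
- (v): for large $k$, $\psi_j=0$ on $T_k$, and $\tilde\eta_j\eta_j=\eta_j$. So $\int f_j\,d\sigma_{jk}=L_k(\eta_j)/L(\eta_j)+o(1)\to1$. By (ii) and (iii), $\int f_j\,d\mu_j=1$.

Lemma 4 completes the proof of part 1 of Theorem 3. $\square$

## 8. Finite complements: the duals always agree

Now let $\hat{\mathbb C}\setminus G$ be finite and $\mathcal V$ arbitrary, $U_n=1/v_n$. We must show that a functional $u$ bounded on all the unit balls is $\bar V$-continuous. On each $F_n$, $u$ is integration against a measure, but the measure depends on $n$. The task is to find *one* measure for all $n$.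

Let $M_n$ be the space of complex Radon measures $\nu$ on $G$ with $\|\nu\|_n=\int U_n\,d|\nu|<\infty$; it is a Banach space, isometric to the finite complex measures via $\nu\mapsto U_n\nu$. Let
$$X_n=\Big\{\nu\in M_n:\int f\,d\nu=0\ \ \forall f\in F_n\Big\},$$
a closed subspace. Since $U_n\le U_{n+1}$ and $F_n\subset F_{n+1}$, we have $M_{n+1}\subset M_n$ with $\|\cdot\|_n\le\|\cdot\|_{n+1}$, and $X_{n+1}\subset X_n$. Consider the condition
$$\forall n\ \exists m\ge n\ \forall k\ge m:\quad X_m\subset\overline{X_k}^{M_n}.\tag{10}$$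
If some $m$ works in (10), so does every larger one.

**Lemma 6.** If (10) holds, every $u\in(\mathcal V_0H(G))'$ is $\bar V$-continuous.

*Proof.* The map $f\mapsto v_nf$ embeds $F_n$ isometrically into $C_0(G)$. So by Hahn–Banach and Riesz, $u|_{F_n}=\int\cdot\,d\nu_n$ with some $\nu_n\in M_n$. Choose $n_1<n_2<\cdots$ with $X_{n_j}\subset\overline{X_k}^{M_{n_{j-1}}}$ for all $k\ge n_j$, $j\ge2$.

We correct the $\nu_{n_j}$ so that they converge. Put $\nu_2'=\nu_{n_2}$. Given $\nu_j'\in\nu_{n_j}+X_{n_j}$, both $\nu_{n_{j+1}}$ and $\nu_j'$ represent $u$ on $F_{n_j}$, so $\nu_{n_{j+1}}-\nu_j'\in X_{n_j}$. Hence there is $x\in X_{n_{j+1}}$ such that $\nu_{j+1}':=\nu_{n_{j+1}}+x$ satisfies $\|\nu_{j+1}'-\nu_j'\|_{n_{j-1}}\le2^{-j}$. For fixed $n$ the tail of $(\nu_j')$ is Cauchy in $M_n$, and the limits for different $n$ coincide; call the limit $\nu\in\bigcap_nM_n$. We have $\nu-\nu_i'=\sum_{j\ge i}(\nu_{j+1}'-\nu_j')$; the terms lie in $X_{n_j}\subset X_{n_i}$, and the series converges in $M_{n_i}$, because $\|\cdot\|_{n_i}\le\|\cdot\|_{n_{j-1}}$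 for $j\ge i+1$. So $\nu-\nu_i'\in X_{n_i}$, and $u(f)=\int f\,d\nu$ on every $F_{n_i}$, hence on $\mathcal V_0H(G)$.

Finally let $\alpha_n=2^n(1+\|\nu\|_n)$ and $\bar v=\inf_n\alpha_nv_n\in\bar V$. Then $\bar v^{-1}=\sup_nU_n/\alpha_n$, so $\int\bar v^{-1}d|\nu|\le\sum_n\alpha_n^{-1}\|\nu\|_n<\infty$. In particular $\bar v>0$ holds $|\nu|$-almost everywhere, and $|u(f)|\le\|f\|_{\bar v}\int\bar v^{-1}d|\nu|$. $\square$

**Lemma 7.** If (10) fails, there are $n=m_1\le m_2\le\cdots$, $g_i\in Hv_n(G)$ and $\nu_i\in X_{m_i}$ $(i\in\mathbb N)$ with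
$$A_{ji}:=\int g_i\,d\nu_j=0\ \ (j>i),\qquad A_{ii}\ne0.\tag{11}$$

*Proof.* If (10) fails, there is $n$ such that for every $m\ge n$ there are $k=k(m)\ge m$, $\nu\in X_m$ and, by Hahn–Banach, $\Lambda\in M_n'$ with $\Lambda|_{X_k}=0$ and $\Lambda(\nu)\ne0$. The point of the proof is that $\Lambda$ can be realized by a holomorphic function.

*Smoothing.* Take a Borel function $r:G\to(0,1)$ with $r(z)\le\frac12\operatorname{dist}(z,\partial G)$ and $U_l\le2U_l(z)$ on $D(z,r(z))$ for $l\le k$, for instance constant on the differences $K_j\setminus K_{j-1}$ of a compact exhaustion. For $\lambda\in M_l$, $l\le k$, let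
$$\tilde\lambda=\int\frac{1_{D(z,r(z))}\,dA}{\pi r(z)^2}\,d\lambda(z).$$
Then $\tilde\lambda$ is absolutely continuous and $\|\tilde\lambda\|_l\le2\|\lambda\|_l$. By Fubini and the mean value property, $\int f\,d\tilde\lambda=\int f\,d\lambda$ for $f\in Hv_l(G)$.

*$\Lambda$ does not notice smoothing.* Let $\lambda\in M_n$ and $K\subset G$ compact. The measure $\lambda|_K-\widetilde{\lambda|_K}$ has compact support in $G$ and annihilates $H(G)$ by the mean value property, so it lies in $X_k$, and $\Lambda$ vanishes on it. As $K\uparrow G$, $\lambda|_K\to\lambda$ and $\widetilde{\lambda|_K}\to\tilde\lambda$ in $M_n$. Hence $\Lambda(\lambda)=\Lambda(\tilde\lambda)$ for all $\lambda\in M_n$.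

*$\Lambda$ is a holomorphic function.* On $L^1(G,U_n\,dA)\subset M_n$, $\Lambda$ is given by a function $g$ with $|g|\le\|\Lambda\|U_n$ a.e. For $\varphi\in C_c^\infty(G)$ the measure $\bar\partial\varphi\,dA$ annihilates $H(G)$, so it is in $X_k$ and $\int g\,\bar\partial\varphi\,dA=0$. By Weyl's lemma $g$ is holomorphic after modification on a null set, so $g\in Hv_n(G)$. For every $\lambda\in M_n$ we get $\int g\,d\lambda=\int g\,d\tilde\lambda=\Lambda(\tilde\lambda)=\Lambda(\lambda)$. In particular $\int g\,d\nu\ne0$, and $\int g\,d\nu'=0$ for all $\nu'\in X_k$.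

*Iteration.* Put $m_1=n$, $m_{i+1}=k(m_i)$, and let $g_i,\nu_i$ be the $g,\nu$ belonging to $m=m_i$. For $j>i$, $\nu_j\in X_{m_j}\subset X_{m_{i+1}}$, so $A_{ji}=0$; and $A_{ii}\ne0$. $\square$

**Proof of part 2 of Theorem 3.** Let $\hat{\mathbb C}\setminus G=\{p_1,\dots,p_{r-1},\infty\}$, $r\ge1$. Suppose (10) fails, and take (11). The $g_i$ satisfy an O-condition and the $\nu_j$ annihilate functions with an o-condition. If all $g_i$ lay in $F_n$, (11) would be impossible, since $\nu_i$ annihilates $F_{m_i}\supset F_n$. A suitable combination $h$ of $r+1$ of the $g_i$ can be multiplied by a rational function $R$ that vanishes at the $r$ complement points and is close to $1$ elsewhere: $R$ needs $r$ poles, and $h$ has enough freedom to vanish at them. Then $hR\in F_{m_j}$ and $hR\approx h$.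

**Step 1. The combination and the rational function.** Use $g_1,\dots,g_{r+1}$ and $\nu_1,\dots,\nu_{r+1}$. By (11) the matrix $A=(A_{ji})_{j,i\le r+1}$ is triangular with nonzero diagonal, so it is invertible, and the $g_i$ are linearly independent ($\sum x_ig_i=0$ implies $Ax=0$). Call $w\in G^r$ admissible if $w_1,\dots,w_r$ are distinct, $w_r\ne0$, and no $w_l$ is an atom of any $\nu_j$, $j\le r+1$. Since each $\nu_j$ has at most countably many atoms, the non-admissible $w$ form a null set. For admissible $w$ put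
$$R_w(z)=\prod_{l<r}\frac{z-p_l}{z-w_l}\cdot\frac{w_r}{w_r-z},\qquad h(z)=\det\big(g_i(z),g_i(w_1),\dots,g_i(w_r)\big)_{i=1}^{r+1}=\sum_{i=1}^{r+1}(-1)^{i+1}\mathrm{Det}_i(w)\,g_i(z),$$
where $\mathrm{Det}_i(w)$ is the minor of the first-column entry in row $i$. The function $h$ vanishes at each $w_l$, and $R_w$ has only simple poles, at the $w_l$; so $hR_w\in H(G)$. As $R_w\to0$ at $p_1,\dots,p_{r-1},\infty$ and $h\in Hv_n(G)\subset Hv_{m_j}(G)$, we have $hR_w\in F_{m_j}$, hence $\int hR_w\,d\nu_j=0$. Since the points $w_l$ are not charged by $\nu_j$,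
$$\Big|\int h\,d\nu_j\Big|=\Big|\int h(1-R_w)\,d\nu_j\Big|\le\max_i|\mathrm{Det}_i(w)|\int|1-R_w|\,d\tau,\qquad\tau:=\sum_{i,j\le r+1}|g_i||\nu_j|.\tag{12}$$
The measure $\tau$ is finite, because $|g_i|\le CU_n$ and $\nu_j\in M_n$.

**Step 2. Many $w$ make $\int|1-R_w|\,d\tau$ small.** We claim: for every $\varepsilon>0$ there is a set of $w\in G^r$ of positive measure with $\int|1-R_w|d\tau<\varepsilon$. A single choice of poles could be unlucky with $\tau$, so we average. Let $t>0$ be small, $R=1/t$, and average over $w_l\in D(p_l,t)$ ($l<r$) and $w_r\in\{R<|w|<2R\}$ with normalized area measure; up to null sets these regions lie in $G$. We use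
$$\int_{D(p,t)}\frac{dA(w)}{|z-w|}\le2\pi t\quad\text{for all }z,p,$$
which holds since $D(p,t)\setminus D(z,t)$, where the integrand is at most $1/t$, has the same area as $D(z,t)\setminus D(p,t)$, where it is at least $1/t$; so the integral is at most its value for $p=z$.

Consider $\big|\frac{z-p_l}{z-w_l}\big|$. If $|z-p_l|\ge2t$, then $|z-w_l|\ge\frac12|z-p_l|$ and the quotient is at most $2$. Otherwise its average is at most $2t\cdot\frac{2\pi t}{\pi t^2}=4$. Consider $\big|\frac{w_r}{w_r-z}\big|$. If $|z|\le R/2$ or $|z|\ge4R$, it is at most $2$. Otherwise its average is at most $2R\cdot\frac{4\pi R}{3\pi R^2}<4$. The $w_l$ are averaged independently, so the average of $|1-R_w(z)|$ is at most $1+4^r$ for all $z\in G$. For fixed $z\in G$, $R_w(z)\to1$ uniformly in $w$ as $t\to0$. By Fubini and dominated convergence ($\tau$ is finite), the average of $\int|1-R_w|d\tau$ tends to $0$ as $t\to0$. When it is below $\varepsilon$, the integrand is below $\varepsilon$ on a set of positive measure.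

**Step 3. Contradiction with invertibility.** The function $\mathrm{Det}_1$ is holomorphic on the connected set $G^r$ and not identically $0$, since $g_2,\dots,g_{r+1}$ are linearly independent; so its zero set is null. Hence for every $\varepsilon>0$ there is an admissible $w$ as in Step 2 with $\mathrm{Det}_1(w)\ne0$. Put
$$x_i=(-1)^{i+1}\mathrm{Det}_i(w)\big/\max_{i'}|\mathrm{Det}_{i'}(w)| .$$
Then $\|x\|_\infty=1$. Since $\int h\,d\nu_j=\max_{i'}|\mathrm{Det}_{i'}(w)|\,(Ax)_j$, (12) says $\|Ax\|_\infty\le\varepsilon$. But $A$ is a fixed invertible matrix and $\varepsilon>0$ is arbitrary, a contradiction. So (10) holds, and Lemma 6 shows that every $u\in(\mathcal V_0H(G))'$ is $\bar V$-continuous. $\square$
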